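# Renorming $\ell_p$ so that every spreading model has equivalence constant exactly $D$

## 1. Subsequences of the unit vector basis

Banach spaces are infinite dimensional and scalars are real or complex. Fix $1<p<\infty$ and let $1/p+1/q=1$. We write $g_k$ for the $k$-th unit vector.

**Definition (equivalent norm).** A norm $|\cdot|$ on $(X,\|\cdot\|)$ is equivalent if $A^{-1}\|x\|\le|x|\le B\|x\|$ for all $x$, with constants $A,B>0$.

**Definition ($K$-equivalence).** Let $K\ge1$. Basic sequences $(x_i)$ in $(X,\|\cdot\|_X)$ and $(y_i)$ in $(Y,\|\cdot\|_Y)$ are $K$-equivalent if there are $A,B>0$ with $AB\le K$ and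
$$A^{-1}\Big\|\sum a_iy_i\Big\|_Y\le\Big\|\sum a_ix_i\Big\|_X\le B\Big\|\sum a_iy_i\Big\|_Y$$
for all finitely supported $(a_i)$.

Scaling is invisible: $(2g_k)$ is $1$-equivalent to $(g_k)$, with $A=1/2$ and $B=2$. When $(y_i)$ is the unit vector basis of $\ell_p$, the admissible pairs are those with $A^{-1}\le\inf$ and $B\ge\sup$, where both are taken over finitely supported $a$ with $\|a\|_p=1$. So
$$\text{the least equivalence constant to the }\ell_p\text{ basis}=\frac{\sup_{\|a\|_p=1}\|\sum a_ix_i\|_X}{\inf_{\|a\|_p=1}\|\sum a_ix_i\|_X}\tag{1}$$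
whenever the infimum is positive and the supremum finite.

**Definition (spreading model).** A sequence $(e_i)$ in a normed space $(S,\|\cdot\|_S)$ is a spreading model of $(X,\|\cdot\|_X)$ if there is a $\|\cdot\|_X$-normalized basic sequence $(x_i)$ in $X$ such that for every $n$ and all scalars $a_1,\dots,a_n$
$$\lim_{\substack{k_1<\dots<k_n\\k_1\to\infty}}\Big\|\sum_{i=1}^na_ix_{k_i}\Big\|_X=\Big\|\sum_{i=1}^na_ie_i\Big\|_S .\tag{2}$$

We say that $(x_i)$ generates $(e_i)$; every subsequence of $(x_i)$ then generates it too. For example, any disjointly supported normalized sequence in $(\ell_p,\|\cdot\|_p)$ satisfies $\|\sum a_ix_{k_i}\|_p=\|a\|_p$, so it generates the $\ell_p$ basis. Note the order of the quantifiers in (2): the coefficients are fixed first, and then the vectors are pushed to infinity. This will matter.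

The problem is (Q5) of "Stability in Banach Spaces" (https://matematicas.unex.es/~extracta/Vol-17-3/17b3ode1.pdf). Given $1<p<\infty$ and $K<\infty$, is there an equivalent norm $|\cdot|$ on $\ell_p$ such that *no* spreading model of $(\ell_p,|\cdot|)$ is $K$-equivalent to the unit vector basis of $\ell_p$? By (1), each spreading model must contain two combinations with $\|a\|_p=1$ whose norms differ by a factor larger than $K$.

We begin with the spreading models generated by the unit vectors themselves. There a single vector and a long flat sum of vectors can be told apart by hand.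

**Proposition 1.** Let $D\ge1$, $\gamma=1/D$, and choose $n$ with $n^{-1/q}\le\gamma$. Put
$$|x|=\max\Big\{\gamma\|x\|_p,\ \sup_{|F|=n}n^{-1/q}\sum_{i\in F}|x(i)|\Big\}.$$
Then $\gamma\|x\|_p\le|x|\le\|x\|_p$, and every subsequence of the normalized unit vectors generates a spreading model whose least equivalence constant to the $\ell_p$ basis is exactly $D$.

**Proof.** Hölder's inequality gives $n^{-1/q}\sum_{i\in F}|x(i)|\le\big(\sum_{i\in F}|x(i)|^p\big)^{1/p}\le\|x\|_p$ when $|F|=n$, so $\gamma\|x\|_p\le|x|\le\|x\|_p$. Since $|g_k|=\max\{\gamma,n^{-1/q}\}=\gamma$, the normalized vectors are $g_k/\gamma$. The norm is invariant under permutations of coordinates, so any subsequence generates the spreading model with norm $\|\sum a_ie_i\|_S=\gamma^{-1}|\sum a_ig_i|$. On $\|a\|_p=1$ this lies between $1$ and $1/\gamma$. It equals $1$ at $a=g_1$. At $a=n^{-1/p}(1,\dots,1)$ ($n$ ones) it equals $\gamma^{-1}n^{-1/q}\cdot n\cdot n^{-1/p}=1/\gamma$. By (1) the least constant is $D$. $\square$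

We used $p>1$ to have $n^{-1/q}\to0$.

## 2. Flat blocks, and the theorem for all spreading models

What changes for general sequences? The norm of Proposition 1 fails completely. Let $D>1$, let $L_1<L_2<\cdots$ be integers, and let $v_k$ take the value $L_k^{-1/p}$ on a set of $L_k$ integers, these sets being successive. If $\|a\|_p=1$ and $x=\sum a_iv_{k_i}$, then $|x(j)|^p\le1/L_{k_1}$ for all $j$. So for $|F|=n$
$$n^{-1/q}\sum_{j\in F}|x(j)|\le\Big(\sum_{j\in F}|x(j)|^p\Big)^{1/p}\le(n/L_{k_1})^{1/p}\longrightarrow0\qquad(k_1\to\infty).$$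
Hence $|x|=\gamma$ once $k_1$ is large, and $(v_k/\gamma)$ generates a spreading model isometric to the $\ell_p$ basis.

The norm looked for mass sitting flatly on $n$ points, and a block sequence need not have any. We need functionals that *every* block sequence meets after suitable combinations, and yet other combinations of the *same* block sequence must almost avoid all of them.

**Theorem 2.** Let $1<p<\infty$ and $D\ge1$. There is a norm $|\cdot|$ on $\ell_p$ with $D^{-1}\|x\|_p\le|x|\le\|x\|_p$ such that for every spreading model $(e_i)$ of $(\ell_p,|\cdot|)$ the least constant $K'$ for which $(e_i)$ is $K'$-equivalent to the unit vector basis of $\ell_p$ is exactly $D$.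

Taking $D>K$, the answer to (Q5) is yes for every $1<p<\infty$ and every $K<\infty$.

## 3. From block sequences to probability measures

If $v_1<v_2<\cdots$ are successive with $\|v_k\|_p=1$, then $\mu_k=|v_k|^p$ are probability measures on $\mathbb N$. A combination $\sum c_i^{1/p}v_{k_i}$ with $\sum c_i=1$ has $p$-th power modulus $\sum c_i\mu_{k_i}$. The problem becomes one about averages of measures, and $p$ disappears.

**Conventions.** A *measure* is a finitely supported function $\mu\ge0$ on $\mathbb N$, with $\|\mu\|_1=\sum\mu(i)$. For finitely supported $x,y$ we write $x<y$ if $\max\operatorname{supp}x<\min\operatorname{supp}y$; such sequences are *successive*. $\operatorname{ran}x$ is the smallest interval containing $\operatorname{supp}x$, $Ex$ is the restriction of $x$ to $E$, $\langle x,y\rangle=\sum x(i)y(i)$, and $xy$ is the pointwise product.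

**Proposition 3.** For every $\varepsilon\in(0,1)$ there are nonempty sets $\mathcal A,\mathcal B$ of measures of $\ell_1$-norm $\le1$ such that

(i) $\sum_i\sqrt{\alpha(i)\beta(i)}\le\varepsilon$ for all $\alpha\in\mathcal A$, $\beta\in\mathcal B$;

(ii) for every sequence $\mu_1<\mu_2<\cdots$ of probability measures and every $\eta\in(0,1)$ there are $N$ and a probability vector $c=(c_1,\dots,c_N)$ such that for each $k_0$ there are $k_0<k_1<\dots<k_N$ and $\alpha\in\mathcal A$ with $\|\sum_ic_i\mu_{k_i}-\alpha\|_1\le\eta$. The same holds with $\mathcal B$ in place of $\mathcal A$ (with other $N,c$).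

Part (i) says that $\mathcal A$ and $\mathcal B$ are almost mutually singular, uniformly. Part (ii) says that no sequence can avoid either. The vector $c$ is chosen *before* $k_0$, as (2) demands. For the one sequence of unit masses, Proposition 1 used the uniform measures on $n$ points as $\mathcal A$ and the unit masses as $\mathcal B$. There $\sum\sqrt{\alpha\beta}\le n^{-1/2}$ and (ii) holds with $\eta=0$.

**Proof of Theorem 2 from Proposition 3.**

**Step 1: the norm.** We turn $\mathcal A$ into norming functionals. Let $\gamma=1/D$. If $D=1$ take $|\cdot|=\|\cdot\|_p$; Steps 2 and 3 below apply to this norm with $\gamma=1$. If $D>1$, let $\tau=2\min(1/p,1/q)$, choose $\varepsilon\in(0,1)$ with $\varepsilon^\tau\le\gamma/2$, take $\mathcal A,\mathcal B$ from Proposition 3, and put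
$$|x|=\max\Big\{\gamma\|x\|_p,\ \sup_{\alpha\in\mathcal A}\sum_i|x(i)|\,\alpha(i)^{1/q}\Big\}.\tag{3}$$
By Hölder $\sum|x|\alpha^{1/q}\le\|x\|_p\|\alpha\|_1^{1/q}\le\|x\|_p$. So this is a norm with $\gamma\|x\|_p\le|x|\le\|x\|_p$.

**Step 2: reduction to successive vectors.** Let $(x_k)$ be a $|\cdot|$-normalized basic sequence generating $(e_i)$. We first show that it is weakly null. By reflexivity every subsequence has a weakly convergent further subsequence. Its limit $x$ lies in the closed span of $(x_k)$. Each biorthogonal functional $x_j^*$ satisfies $x_j^*(x_k)=0$ for $k>j$, so $x_j^*(x)=0$ for all $j$, and $x=0$. Hence $x_k\to0$ weakly, and in particular every coordinate tends to $0$. (By contrast, $g_1+g_{k+1}\to g_1\ne0$ weakly, so $(g_1+g_{k+1})_k$ is not basic in $\ell_p$.)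

Now the gliding hump. Put $m_0=0$. Given $m_{l-1}$, choose $k_l>k_{l-1}$ such that $x_{k_l}$ restricted to $[1,m_{l-1}]$ has $\|\cdot\|_p$-norm $\le1/l$. Then choose $m_l>m_{l-1}$ such that its restriction to $(m_l,\infty)$ has norm $\le1/l$. Let $u_l$ be the restriction of $x_{k_l}$ to $(m_{l-1},m_l]$, so $\|x_{k_l}-u_l\|_p\le2/l$. Subsequences generate the same spreading model, so we may relabel and assume $\|x_k-u_k\|_p\to0$ with the $u_k$ supported in successive intervals. Since $1=|x_k|\le\|x_k\|_p\le1/\gamma$, after passing to a further subsequence $u_k\ne0$ (so $u_1<u_2<\cdots$) and $\|u_k\|_p\to\omega\in[1,1/\gamma]$. Put $v_k=u_k/\|u_k\|_p$. Then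
$$\|x_k-\omega v_k\|_p\le\|x_k-u_k\|_p+\big|\|u_k\|_p-\omega\big|\to0.$$

**Step 3: the two-sided bound.** Since $|\cdot|\le\|\cdot\|_p$, replacing $x_{k_i}$ by $\omega v_{k_i}$ changes $|\sum a_ix_{k_i}|$ by at most $\sum|a_i|\|x_{k_i}-\omega v_{k_i}\|_p\to0$. The $v_k$ are disjointly supported, so $\|\sum a_iv_{k_i}\|_p=\|a\|_p$. Hence
$$\Big\|\sum a_ie_i\Big\|_S=\omega\lim_{\substack{k_1<\dots<k_n\\k_1\to\infty}}\Big|\sum a_iv_{k_i}\Big|,\qquad\gamma\omega\|a\|_p\le\Big\|\sum a_ie_i\Big\|_S\le\omega\|a\|_p.\tag{4}$$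
So $(e_i)$ is $D$-equivalent to the $\ell_p$ basis. If $D=1$ we are done, because an equivalence constant is never below $1$. For $D>1$, by (1) it remains to show that over $\|a\|_p=1$ the supremum of $\|\sum a_ie_i\|_S$ is $\omega$ and the infimum is $\gamma\omega$.

In both cases we use $a_i=c_i^{1/p}$ with $c$ from Proposition 3(ii) applied to $\mu_k=|v_k|^p$. Then $\|a\|_p=1$ and $|\sum a_iv_{k_i}|^p=\sum c_i\mu_{k_i}=:\mu$ pointwise.

**Step 4: the supremum.** Let $\eta\in(0,1)$ and take $c$ from (ii) for $\mathcal A$. For tuples with $k_1$ arbitrarily large there is $\alpha\in\mathcal A$ with $\|\mu-\alpha\|_1\le\eta$, so $\|\alpha\|_1\ge1-\eta$. By (3),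
$$\Big|\sum a_iv_{k_i}\Big|\ge\sum\mu^{1/p}\alpha^{1/q}\ge\sum\min(\mu,\alpha)=\tfrac12\big(\|\mu\|_1+\|\alpha\|_1-\|\mu-\alpha\|_1\big)\ge1-\eta.$$
The limit in (4) exists, so values along these tuples determine it: $\|\sum a_ie_i\|_S\ge\omega(1-\eta)$. Let $\eta\to0$.

**Step 5: the infimum.** First we convert (i) to the exponents $1/p,1/q$: for $\alpha\in\mathcal A$, $\beta\in\mathcal B$,
$$\sum\beta^{1/p}\alpha^{1/q}\le\varepsilon^\tau.\tag{5}$$
If $p\ge2$, then $1/q-1/p=1-2/p\ge0$, so $\beta^{1/p}\alpha^{1/q}=(\sqrt{\alpha\beta})^{2/p}\alpha^{1-2/p}$. By Hölder the sum is at most $(\sum\sqrt{\alpha\beta})^{2/p}\|\alpha\|_1^{1-2/p}\le\varepsilon^{2/p}$. If $p\le2$, then $\beta^{1/p}\alpha^{1/q}=(\sqrt{\alpha\beta})^{2/q}\beta^{1-2/q}$, and likewise the sum is at most $\varepsilon^{2/q}$.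

Let $\eta\in(0,1)$ with $\eta^{1/p}\le\gamma/2$ and take $c$ from (ii) for $\mathcal B$. For tuples with $k_1$ arbitrarily large there is $\beta\in\mathcal B$ with $\|\mu-\beta\|_1\le\eta$. Since $\mu^{1/p}\le(\beta+|\mu-\beta|)^{1/p}\le\beta^{1/p}+|\mu-\beta|^{1/p}$, for every $\alpha\in\mathcal A$
$$\sum\mu^{1/p}\alpha^{1/q}\le\sum\beta^{1/p}\alpha^{1/q}+\sum|\mu-\beta|^{1/p}\alpha^{1/q}\le\varepsilon^\tau+\eta^{1/p}\le\gamma,$$
where the second sum was bounded by Hölder. As $\gamma\|\sum a_iv_{k_i}\|_p=\gamma$, (3) gives $|\sum a_iv_{k_i}|\le\gamma$ along these tuples, and $\|\sum a_ie_i\|_S\le\gamma\omega$. With (4), the infimum is $\gamma\omega$. $\square$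

Everything up to the end of Section 9 proves Proposition 3.

## 4. Singularity from small cross pairings

How can two families both be unavoidable and still be almost singular? Write the measures as products. If $\alpha=xx^*$ and $\beta=yy^*$ with nonnegative factors, then by Cauchy–Schwarz
$$\sum\sqrt{\alpha\beta}=\sum\sqrt{xy^*}\sqrt{yx^*}\le\langle x,y^*\rangle^{1/2}\langle y,x^*\rangle^{1/2}.\tag{6}$$
So (i) follows if the *cross* pairings have small product. This suggests an auxiliary norm $\|\cdot\|$ with a second norm $\|\cdot\|_{[b]}$ built into it: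

* for $\mathcal A$: $x^*$ in the dual ball of $\|\cdot\|$, and $x$ with $\|x\|_{[b]}\le2/f_b$;
* for $\mathcal B$: $y^*$ in the dual ball of $\|\cdot\|_{[b]}$, and $y$ with $\|y\|\le\delta f_b$.

Then the product of cross pairings is at most $2\delta$, because the factor $f_b$ cancels. If $\|\cdot\|_{[b]}$ is $f_b^{-1}$ times the largest sum of the norms of $n_b$ successive pieces, both kinds of pairs have a natural shape. An average $x$ of $n_b$ successive vectors of norm $\le1$ has $\|x\|_{[b]}\le2/f_b$ (Lemma 4). And if $y_j^*$, $j\le n=n_b$, are successive in the dual ball of $\|\cdot\|$, then $\frac1{f_b}\sum y_j^*$ is in the dual ball of $\|\cdot\|_{[b]}$. Its partner $\frac{f_b}n\sum y_j$ has small norm provided $\|\sum_{j\le n}y_j\|\le\delta n$.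

Three tasks remain: to define the norm; to factor averages of *arbitrary* measures as $xx^*$ with $x$ an average of many pieces; and to make $\|\sum_{j\le n}y_j\|$ small.

## 5. An $\ell_2$-sum of Schlumprecht-type norms

From now on functions on $\mathbb N$ are real. Let
$$f_i=2^{i+1},\qquad n_i=2^{i^2}\quad(i\ge1),\qquad\theta=\Big(\sum_if_i^{-2}\Big)^{1/2}=12^{-1/2}<\tfrac13,$$
since $\sum_{i\ge1}4^{-(i+1)}=\frac{1/16}{3/4}=\frac1{12}$. The relevant feature is that $\log f_i=(i+1)\log2$ is negligible against $\log n_i=i^2\log2$. On $c_{00}$ put $\|x\|^{(0)}=\|x\|_\infty$ and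
$$\|x\|^{(j)}_{[i]}=\frac1{f_i}\sup_{E_1<\dots<E_{n_i}}\sum_{s=1}^{n_i}\|E_sx\|^{(j)},\qquad\|x\|^{(j+1)}=\max\Big\{\|x\|_\infty,\Big(\sum_i\big(\|x\|^{(j)}_{[i]}\big)^2\Big)^{1/2}\Big\},$$
where the $E_s$ are successive intervals, possibly empty.

By induction on $j$ these have the following properties.

* $\|\cdot\|^{(j)}\le\|\cdot\|_1$. If this holds for $j$, then $\|x\|^{(j)}_{[i]}\le\|x\|_1/f_i$, and so $\|x\|^{(j+1)}\le\max\{\|x\|_\infty,\theta\|x\|_1\}\le\|x\|_1$. In particular everything is finite.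
* $\|\cdot\|^{(j)}$ is a *lattice norm*: it depends only on $|x|$ and is monotone in $|x|$. Restrictions, sums, suprema, $\ell_2$-sums and maxima preserve the triangle inequality, homogeneity and monotonicity, and $\|x\|^{(j)}\ge\|x\|_\infty$.
* $\|\cdot\|^{(j)}\le\|\cdot\|^{(j+1)}$. This is clear for $j=0$, and the recursion is monotone.

Let $\|x\|=\lim_j\|x\|^{(j)}$. Increasing limits commute with the suprema and, by monotone convergence, with the sum over $i$. So $\|\cdot\|$ is a lattice norm with $\|\cdot\|_\infty\le\|\cdot\|\le\|\cdot\|_1$ and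
$$\|x\|=\max\Big\{\|x\|_\infty,\Big(\sum_i\|x\|_{[i]}^2\Big)^{1/2}\Big\},\qquad\|x\|_{[i]}=\frac1{f_i}\sup_{E_1<\dots<E_{n_i}}\sum_{s\le n_i}\|E_sx\|.\tag{7}$$
Each $\|\cdot\|_{[i]}$ is a lattice norm (it is at least $\|\cdot\|/f_i$), and $\|x\|_{[i]}\le\|x\|$. For $x^*\in c_{00}$ let $\|x^*\|_*=\sup\{\langle x^*,z\rangle:z\in c_{00},\|z\|\le1\}$.

*Example.* Let $x=g_1+g_2$. Every $n_i\ge2$, so $\|x\|_{[i]}\ge2/f_i$, and $\|x\|_{[i]}\le\|x\|_1/f_i=2/f_i$. Thus $\|x\|=\max\{1,2\theta\}=1$. On the other hand, $n_i$ unit vectors satisfy $\|\sum_{k\le n_i}g_k\|\ge n_i/f_i$. At the lengths $n_i$ the norm is within a factor $f_i$ of $\ell_1$.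

**Counting fact.** If $(E_s)_{s\le n}$ and $(G_t)_{t\le m}$ are successive families of intervals, at most $n+m$ pairs $(s,t)$ have $E_s\cap G_t\ne\emptyset$. Indeed, if $s<s'$, $t>t'$ and both $(s,t)$, $(s',t')$ were such pairs, a point of $E_s\cap G_t$ would be smaller and also larger than a point of $E_{s'}\cap G_{t'}$. So these pairs form a chain in the product order, and $s+t$ takes distinct values in $\{2,\dots,n+m\}$ on them.

**Lemma 4.** If $x=\frac1M\sum_{t\le M}w_t$ with $w_1<\dots<w_M$ and $\|w_t\|\le1$, then $\|x\|_{[i]}\le2/f_i$ whenever $n_i\le M$.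

**Proof.** For $E_1<\dots<E_{n_i}$ we have $\sum_s\|E_sx\|\le\frac1M\sum_{s,t}\|E_sw_t\|$. Each term is at most $1$, and it vanishes unless $E_s$ meets $\operatorname{ran}w_t$. By the counting fact the total is at most $\frac1M(M+n_i)\le2$. $\square$

## 6. Factoring a measure through the norm

The next task is to write a probability measure as $zz^*$ with $\|z\|\le1$ and $\|z^*\|_*\le1$, a Lozanovskii factorization, and to see how stable this is. For a probability measure $\mu$ with support $G$ let
$$\mathcal E(\mu)=\max\Big\{\sum_{i\in G}\mu(i)\log z(i):z\ge0,\ \operatorname{supp}z\subset G,\ \|z\|\le1\Big\}.$$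
The admissible set is closed and bounded in the finite-dimensional space $\mathbb R^G$, hence compact. The objective is upper semicontinuous, with values in $[-\infty,0]$ because $\|z\|_\infty\le1$. It is finite at the constant $1/|G|$ on $G$, which is admissible since $\|\cdot\|\le\|\cdot\|_1$. So the maximum is attained and finite, and any maximizer is positive on $G$.

*Example.* For $\mu=\frac12(g_1+g_2)$, the vector $z=g_1+g_2$ has $\|z\|=1$, so $\mathcal E(\mu)=0$. Then $z^*=\mu/z=\frac12(g_1+g_2)$ satisfies $\langle z^*,w\rangle\le\|w\|_\infty\le\|w\|$, so $\|z^*\|_*\le1$.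

**Lemma 5.** Let $z$ be a maximizer for $\mu$, and let $z^*=\mu/z$ on $G$, $z^*=0$ off $G$. Then $\|z^*\|_*\le1$. If moreover $w\ge0$, $\operatorname{supp}w\subset G$, $\|w\|\le1$ and $\sum\mu\log w\ge\mathcal E(\mu)-\varepsilon$, then $\|wz^*\|_1\le1$ and $\|\mu-wz^*\|_1\le2\sqrt\varepsilon$.

**Proof.** **Step 1: the dual bound.** Let $w\ge0$, $\operatorname{supp}w\subset G$, $\|w\|\le1$. For $t\in[0,1]$ the vector $(1-t)z+tw$ is admissible. The right derivative at $t=0$ of $\sum\mu\log((1-t)z+tw)$ is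
$$\sum_{i\in G}\mu(i)\frac{w(i)-z(i)}{z(i)}=\langle z^*,w\rangle-1,$$
and it is $\le0$ by maximality. For arbitrary $w'\in c_{00}$ with $\|w'\|\le1$, the restriction $w$ of $|w'|$ to $G$ has $\|w\|\le1$, and $\langle z^*,w'\rangle\le\langle z^*,w\rangle\le1$.

**Step 2: almost maximizers do as well.** Put $h=w/z$ on $G$ and write $\int\cdot\,d\mu$ for $\sum\mu(i)\,\cdot$. By Step 1, $\int h\,d\mu=\langle w,z^*\rangle=\|wz^*\|_1\le1$. By assumption $\int\log h\,d\mu=\sum\mu\log w-\mathcal E(\mu)\ge-\varepsilon$. Jensen's inequality gives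
$$\int\sqrt h\,d\mu=\int e^{\frac12\log h}\,d\mu\ge e^{-\varepsilon/2}\ge1-\tfrac\varepsilon2.$$
Hence $\int(1-\sqrt h)^2d\mu=1-2\int\sqrt h\,d\mu+\int h\,d\mu\le2-2(1-\frac\varepsilon2)=\varepsilon$. Also $\int(1+\sqrt h)^2d\mu\le2\int(1+h)\,d\mu\le4$. By Cauchy–Schwarz
$$\|\mu-wz^*\|_1=\int|1-h|\,d\mu=\int|1-\sqrt h|\,(1+\sqrt h)\,d\mu\le2\sqrt\varepsilon.\qquad\square$$

## 7. A scale at which averaging costs little

The maximizer for an average of measures has no visible structure, while the plan needs a factor $x=\frac1M\sum w_t$. The obvious candidate is the average of the maximizers for the parts. It may be a bad one: for $\mu_1=g_1$, $\mu_2=g_2$ the maximizers are $g_1,g_2$, and $\frac12(g_1+g_2)$ has logarithmic integral $-\log2$ against $\frac12(\mu_1+\mu_2)$, while $\mathcal E=0$. However, the *total* loss over many scales is bounded by $\log f_i$. With $M=2$ and $512=2^9=n_3$ measures there are nine scales and a total loss of at most $\log f_3=4\log2$, so some scale loses at most $\frac49\log2$.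 Since $\log f_i/\log n_i\to0$, longer sequences have scales with as little loss as we like.

**Lemma 6.** For all $M\ge2$ and $\eta>0$ there is $r\ge1$ such that for any probability measures $\mu_1<\dots<\mu_{M^r}$ there are $s\in\{1,\dots,r\}$, an interval $I\subset\{1,\dots,M^r\}$ with $|I|=M^s$, and $x,x^*\ge0$ supported in $\operatorname{supp}\mu_I$, where $\mu_I=M^{-s}\sum_{k\in I}\mu_k$, such that
$$x=\tfrac1M\sum_{t\le M}w_t,\quad w_1<\dots<w_M,\quad\|w_t\|\le1,\quad\|x^*\|_*\le1,\quad\|xx^*\|_1\le1,\quad\|\mu_I-xx^*\|_1\le\eta.$$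

**Proof.** **Step 1: parameters.** Let $\varepsilon=\eta^2/4$. Since $\log f_i$ is linear and $\log n_i$ quadratic in $i$, we can fix $i$ such that $r:=\lfloor\log n_i/\log M\rfloor\ge1$ and $\log f_i\le\varepsilon r$. Then $M^r\le n_i$.

**Step 2: the loss of one interval.** Consider the $M$-adic intervals $I=\{(a-1)M^s+1,\dots,aM^s\}\subset\{1,\dots,M^r\}$. For $s\ge1$ let $J_1<\dots<J_M$ be the $M$-adic intervals of length $M^{s-1}$ in $I$, let $w_t$ be a maximizer for $\mu_{J_t}$, and let $x_I=\frac1M\sum_tw_t$, so $\|x_I\|\le1$. On $\operatorname{supp}\mu_{J_t}$ we have $\log x_I=\log w_t-\log M$. As $\mu_I=\frac1M\sum_t\mu_{J_t}$,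
$$\sum\mu_I\log x_I=\frac1M\sum_t\mathcal E(\mu_{J_t})-\log M=\mathcal E(\mu_I)-\delta_I,\qquad\delta_I:=\mathcal E(\mu_I)-\frac1M\sum_t\mathcal E(\mu_{J_t})+\log M.$$
Since $x_I$ is admissible for $\mu_I$, $\delta_I\ge0$.

**Step 3: the total loss telescopes.** Average $\delta_I$ over the $M$-adic intervals of length $M^s$, then sum over $s=1,\dots,r$. The result is
$$\mathcal E(\mu_{\mathrm{root}})-M^{-r}\sum_k\mathcal E(\mu_k)+r\log M,\qquad\mu_{\mathrm{root}}=M^{-r}\sum_{k\le M^r}\mu_k.\tag{8}$$

**Step 4: the total is at most $\log f_i$.** Let $z$ be a maximizer for $\mu_{\mathrm{root}}$ and $z_k$ its restriction to $\operatorname{supp}\mu_k$, so $z_k\ne0$. The vector $z_k/\|z_k\|$ is admissible for $\mu_k$, so by concavity of $\log$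
$$\mathcal E(\mu_{\mathrm{root}})=M^{-r}\sum_k\Big(\sum\mu_k\log\frac{z_k}{\|z_k\|}+\log\|z_k\|\Big)\le M^{-r}\sum_k\mathcal E(\mu_k)+\log\Big(M^{-r}\sum_k\|z_k\|\Big).$$
The intervals $\operatorname{ran}\mu_k$ are successive, there are $M^r\le n_i$ of them, and $z$ restricted to $\operatorname{ran}\mu_k$ is $z_k$. By (7), $\sum_k\|z_k\|\le f_i\|z\|_{[i]}\le f_i$. So (8) is at most $\log f_i-r\log M+r\log M=\log f_i\le\varepsilon r$.

**Step 5: choice of the scale.** Some level $s$ has average loss at most $\varepsilon$, and some $I$ at that level has $\delta_I\le\varepsilon$. Apply Lemma 5 with $\mu=\mu_I$ and $w=x_I$. Then $x=x_I$ and $x^*=\mu_I/z_I$, with $z_I$ a maximizer for $\mu_I$, have all the required properties, because $2\sqrt\varepsilon=\eta$. $\square$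

## 8. Sums of norm at most $\delta n$

We now need $y_1<\dots<y_n$ of norm $\le1$ with $\|\sum y_j\|\le\delta n$. This cannot hold for small $n$: even unit vectors give $\|g_1+g_2\|=1=\frac12\cdot2$. The next lemma says which $y_j$ suffice once $n$ is large. Each sequence $(\|y_j\|_{[i]})_i$ must split into a part $2/f_i$, whose tail is small in $\ell_2$, and a part $d_j$ that adds up like an orthogonal sequence.

**Lemma 7.** For every $\delta\in(0,1)$ there is $n_0(\delta)$ with the following property. Let $n\ge n_0(\delta)$ and let $y_1<\dots<y_n$ be nonzero with $\|y_j\|\le1$, such that for some nonnegative $d_j\in\ell_2$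
$$\|y_j\|_{[i]}\le\frac2{f_i}+d_j(i)\quad(i\ge1,\ j\le n),\qquad\Big\|\sum_{j\in F}d_j\Big\|_{\ell_2}\le2\sqrt{|F|}+1\quad(F\subset\{1,\dots,n\}).\tag{9}$$
Then $\|\sum_{j\le n}y_j\|\le\delta n$.

**Proof.** Put $\kappa=\delta/16$ and choose $i_0$ with $2\big(\sum_{i\ge i_0}f_i^{-2}\big)^{1/2}\le\kappa$. The plan is to improve a bound
$$\Big\|\sum_{j\in F}y_j\Big\|\le\rho|F|+C\qquad\text{for all }F\subset\{1,\dots,n\},\tag{10}$$
where $0\le\rho\le1$ and $C\ge0$, starting from $\rho_0=1$, $C_0=0$ (the triangle inequality). Assume (10), let $|F|=m$ and $z=\sum_{j\in F}y_j$.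

**Step 1: large $i$.** By the triangle inequality for $\|\cdot\|_{[i]}$, (9), and $2\sqrt m\le\kappa m+1/\kappa$,
$$\Big(\sum_{i\ge i_0}\|z\|_{[i]}^2\Big)^{1/2}\le2m\Big(\sum_{i\ge i_0}f_i^{-2}\Big)^{1/2}+\Big\|\sum_{j\in F}d_j\Big\|_{\ell_2}\le\kappa m+2\sqrt m+1\le2\kappa m+\frac1\kappa+1.$$

**Step 2: small $i$, where (10) is fed back.** Let $i<i_0$, $E_1<\dots<E_{n_i}$, and $F_s=\{j\in F:\operatorname{ran}y_j\cap E_s\ne\emptyset\}$. Then $\sum_s|F_s|\le m+n_i$ by the counting fact, and $\|E_sz\|\le\|\sum_{j\in F_s}y_j\|\le\rho|F_s|+C$ by the lattice property and (10). Hence $\sum_s\|E_sz\|\le\rho m+n_{i_0}(\rho+C)$. Dividing by $f_i$ and taking the $\ell_2$-sum,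
$$\Big(\sum_{i<i_0}\|z\|_{[i]}^2\Big)^{1/2}\le\theta\big(\rho m+n_{i_0}(\rho+C)\big).$$

**Step 3: iteration.** The $y_j$ are disjointly supported, so $\|z\|_\infty\le1$. By (7) and Steps 1 and 2, (10) holds with
$$\rho'=\theta\rho+2\kappa,\qquad C'=2+\frac1\kappa+\theta n_{i_0}(\rho+C).$$
As $\rho'\le\theta+2\kappa<\frac13+\frac18<1$, we can repeat. After $T$ rounds $\rho_T\le\theta^T+\frac{2\kappa}{1-\theta}\le\theta^T+3\kappa=\theta^T+\frac{3\delta}{16}$. Choose $T$ with $\theta^T\le\delta/4$; then $\rho_T<\delta/2$. The numbers $\kappa,i_0,T$, hence $C_T$, depend only on $\delta$. Take $n_0(\delta)\ge2C_T/\delta$. For $n\ge n_0(\delta)$ we get $\|\sum_{j\le n}y_j\|\le\rho_Tn+C_T\le\frac\delta2n+\frac\delta2n=\delta n$. $\square$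

Next we produce such $y_j$ from a given sequence of measures. Let $y_j$ be the factor that Lemma 6 provides with parameter $M_j$, where $M_1<M_2<\cdots$. Lemma 4 gives $\|y_j\|_{[i]}\le2/f_i$ when $n_i\le M_j$. Where $n_i>M_j$ we only know that $(\|y_j\|_{[i]})_i$ has $\ell_2$-norm at most $1$. The natural move is to choose $M_{j+1}$ after $y_j$, so large that the part of $(\|y_j\|_{[i]})_i$ with $n_i>M_{j+1}$ is negligible; then the remaining parts live on disjoint sets of $i$. It breaks at the quantifiers. The vector $y_j$ depends on $k_0$, so $M_{j+1}$, the sizes of the groups, and finally the coefficients $c$ would depend on $k_0$ too, and Proposition 3(ii) forbids this.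

The remedy is to choose $M_{j+1}$ from the coordinatewise *limit* of the sequences $(\|y\|_{[i]})_i$ along far-out copies of $y$. This limit does not see $k_0$. What differs from the limit can be moved off to high indices $i$ after $k_0$ is known. This second use of disjointness does not affect the coefficients.

**Lemma 8.** Let $\delta\in(0,1)$, $n\ge n_0(\delta)$, let $\mu_1<\mu_2<\cdots$ be probability measures and $\eta\in(0,1)$. There are $N_1,\dots,N_n\in\mathbb N$ such that for every $k_0$ there are finite sets $I_1<\dots<I_n$ in $(k_0,\infty)$, $|I_j|=N_j$, and, with $\beta_j=N_j^{-1}\sum_{k\in I_j}\mu_k$, functions $y_j,y_j^*\ge0$ supported in $\operatorname{supp}\beta_j$ with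
$$\|y_j\|\le1,\quad\|y_j^*\|_*\le1,\quad\|y_jy_j^*\|_1\le1,\quad\|\beta_j-y_jy_j^*\|_1\le\eta,\quad\Big\|\sum_{j\le n}y_j\Big\|\le\delta n.$$

**Proof.** Put $\sigma=1/(3n)$.

**Step 1: choices made before $k_0$.** We choose $2=M_1<\dots<M_{n+1}$ and the $N_j$ inductively. Given $M_j$ with $j\le n$, let $r$ be given by Lemma 6 for $(M_j,\eta)$ and apply that lemma to $\mu_{k+1},\dots,\mu_{k+M_j^r}$ for each $k$. Only the exponents $1,\dots,r$ can occur, so one exponent $s_j$ occurs for infinitely many $k$. Put $N_j=M_j^{s_j}$. We obtain index intervals $I^{(j)}_t$ ($t=1,2,\dots$) with $|I^{(j)}_t|=N_j$ and $\min I^{(j)}_t\to\infty$, and pairs $x^{(j)}_t,x^{(j)*}_t$ as in Lemma 6 for the averages over $I^{(j)}_t$. Let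
$$W^{(j)}_t=\big(\|x^{(j)}_t\|_{[i]}\big)_i.$$
By (7), $\|W^{(j)}_t\|_{\ell_2}\le\|x^{(j)}_t\|\le1$. By Lemma 4, $W^{(j)}_t(i)\le2/f_i$ if $n_i\le M_j$. By a diagonal argument we pass to a subsequence in $t$ with $W^{(j)}_t\to W^{(j)}$ coordinatewise; then $\|W^{(j)}\|_{\ell_2}\le1$. Choose $M_{j+1}>M_j$ with
$$\sum_{n_i>M_{j+1}}W^{(j)}(i)^2\le\sigma^2.$$

**Step 2: choices made after $k_0$.** Let $k_0$ be given and put $L_1=1$. We choose $t_1,L_2,t_2,L_3,\dots,t_n,L_{n+1}$ in this order. First take $t_j$ so large that $\min I^{(j)}_{t_j}>k_0$, $\min I^{(j)}_{t_j}>\max I^{(j-1)}_{t_{j-1}}$ (if $j>1$), and $\sum_{i\le L_j}|W^{(j)}_{t_j}(i)-W^{(j)}(i)|^2\le\sigma^2$. Then take $L_{j+1}>L_j$ with $\sum_{i>L_{j+1}}W^{(j)}_{t_j}(i)^2\le\sigma^2$. Put $I_j=I^{(j)}_{t_j}$, $y_j=x^{(j)}_{t_j}$, $y_j^*=x^{(j)*}_{t_j}$, $W_j=W^{(j)}_{t_j}$. All the required properties except the last come from Lemma 6. Also $y_j\ne0$, since $\|\beta_j-y_jy_j^*\|_1\le\eta<1$, and $y_1<\dots<y_n$.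

**Step 3: verification of (9).** Let $d_j(i)=W_j(i)$ if $n_i>M_j$ and $d_j(i)=0$ otherwise. Then $\|y_j\|_{[i]}=W_j(i)\le2/f_i+d_j(i)$. We claim $d_j\le P_j+Q_j+R_j$ with

* $P_j=W^{(j)}$ on $\{i\le L_j:M_j<n_i\le M_{j+1}\}$, and $0$ elsewhere;
* $Q_j=W_j$ on $\{L_j<i\le L_{j+1}\}$, and $0$ elsewhere;
* $R_j=|W_j-W^{(j)}|\mathbf 1_{\{i\le L_j\}}+W^{(j)}\mathbf 1_{\{n_i>M_{j+1}\}}+W_j\mathbf 1_{\{i>L_{j+1}\}}$.

Let $n_i>M_j$. If $i\le L_j$, then $W_j(i)\le|W_j(i)-W^{(j)}(i)|+W^{(j)}(i)$, and the last term is counted in $P_j$ if $n_i\le M_{j+1}$ and in $R_j$ otherwise. If $L_j<i\le L_{j+1}$, use $Q_j$. If $i>L_{j+1}$, use the last term of $R_j$.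

Each of the three terms of $R_j$ has $\ell_2$-norm at most $\sigma$, so $\|R_j\|_{\ell_2}\le3\sigma$. The $P_j$ are disjointly supported for different $j$, because the ranges $(M_j,M_{j+1}]$ are disjoint, and have norm at most $1$. The same holds for the $Q_j$, because the ranges $(L_j,L_{j+1}]$ are disjoint. Hence for $F\subset\{1,\dots,n\}$
$$\Big\|\sum_{j\in F}d_j\Big\|_{\ell_2}\le\sqrt{|F|}+\sqrt{|F|}+3\sigma n=2\sqrt{|F|}+1.$$
So (9) holds, and Lemma 7 gives $\|\sum_jy_j\|\le\delta n$. $\square$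

## 9. The families $\mathcal A$ and $\mathcal B$

**Proof of Proposition 3.** Fix $\varepsilon\in(0,1)$ and choose $b$ with $n_b\ge n_0(\varepsilon^2/2)$. With all functions nonnegative and in $c_{00}$, let
$$\mathcal A=\Big\{xx^*:\ \|x\|_{[b]}\le\frac2{f_b},\ \|x^*\|_*\le1,\ \|xx^*\|_1\le1\Big\},$$
$$\mathcal B=\Big\{yy^*:\ \|y\|\le\frac{\varepsilon^2}2f_b,\ \ \langle z,y^*\rangle\le\|z\|_{[b]}\text{ for all }z\ge0,\ \ \|yy^*\|_1\le1\Big\}.$$

**Step 1: almost singularity, (i).** For $\alpha=xx^*\in\mathcal A$ and $\beta=yy^*\in\mathcal B$, (6) gives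
$$\sum\sqrt{\alpha\beta}\le\langle x,y^*\rangle^{1/2}\langle y,x^*\rangle^{1/2}\le\big(\|x\|_{[b]}\,\|y\|\big)^{1/2}\le\Big(\frac2{f_b}\cdot\frac{\varepsilon^2f_b}2\Big)^{1/2}=\varepsilon.$$

**Step 2: every sequence meets $\mathcal A$.** Given $(\mu_k)$ and $\eta$, let $M=n_b$, let $r$ be given by Lemma 6 for $(M,\eta)$, and apply that lemma to $\mu_{k+1},\dots,\mu_{k+M^r}$ for each $k$. One exponent $s$ occurs for infinitely many $k$. Take $N=M^s$ and $c=(1/N,\dots,1/N)$. For each such $k$ we get an interval $I$ of $N$ indices beyond $k$ and a pair $x,x^*$ with $\|\mu_I-xx^*\|_1\le\eta$, where $\mu_I=\frac1N\sum_{l\in I}\mu_l$. Since $x$ is an average of $M=n_b$ successive vectors of norm $\le1$, Lemma 4 gives $\|x\|_{[b]}\le2/f_b$, and so $xx^*\in\mathcal A$. As $k$ can be taken arbitrarily large, this gives tuples beyond any $k_0$.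

**Step 3: every sequence meets $\mathcal B$.** Apply Lemma 8 with $n=n_b$ and $\delta=\varepsilon^2/2$. Let $N=N_1+\dots+N_n$, and let $c$ have the entry $1/(nN_j)$ at the $N_j$ places of the $j$-th group; $c$ does not depend on $k_0$. Given $k_0$, take the sets $I_j$ and the functions of Lemma 8, and let $k_1<\dots<k_N$ enumerate $I_1\cup\dots\cup I_n$. Then $\sum c_i\mu_{k_i}=\frac1n\sum_{j\le n}\beta_j$. Put
$$y=\frac{f_b}n\sum_{j\le n}y_j,\qquad y^*=\frac1{f_b}\sum_{j\le n}y_j^*.$$
First, $\|y\|\le\frac{f_b}n\,\delta n=\frac{\varepsilon^2}2f_b$. Next, with the $n_b$ successive intervals $E_j=\operatorname{ran}\beta_j$ and $z\ge0$ we have $\langle z,y_j^*\rangle=\langle E_jz,y_j^*\rangle\le\|E_jz\|$. So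
$$\langle z,y^*\rangle\le\frac1{f_b}\sum_{j\le n_b}\|E_jz\|\le\|z\|_{[b]}.$$
Finally, $y_j$ and $y_{j'}^*$ have disjoint supports for $j\ne j'$, so $yy^*=\frac1n\sum_jy_jy_j^*$. Hence $\|yy^*\|_1\le1$ and $yy^*\in\mathcal B$, and
$$\Big\|\sum c_i\mu_{k_i}-yy^*\Big\|_1\le\frac1n\sum_j\|\beta_j-y_jy_j^*\|_1\le\eta.$$

Applied to any sequence, say $\mu_k=g_k$, Steps 2 and 3 show that $\mathcal A$ and $\mathcal B$ are nonempty. This proves Proposition 3, and with it Theorem 2. $\square$

## 10. Optimality of $D$, subspaces, and the endpoint spaces $\ell_1$ and $c_0$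

**Proposition 9.** Let $1<p<\infty$ and let $A^{-1}\|x\|_p\le|x|\le B\|x\|_p$ on $\ell_p$. Then every spreading model of $(\ell_p,|\cdot|)$ is $AB$-equivalent to the unit vector basis of $\ell_p$.

**Proof.** Let $(x_k)$ be normalized, basic, and generate $(e_i)$. Step 2 of the proof of Theorem 2 used only reflexivity and the fact that $\|x_k\|_p$ is bounded above and away from $0$; here $1/B\le\|x_k\|_p\le A$. So after passing to a subsequence there are successive $v_k$ with $\|v_k\|_p=1$ and $\omega>0$ with $\|x_k-\omega v_k\|_p\to0$. As in Step 3, $\|\sum a_ie_i\|_S=\omega\lim|\sum a_iv_{k_i}|$, and this lies between $A^{-1}\omega\|a\|_p$ and $B\omega\|a\|_p$. $\square$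

So among norms with $AB=D$ no spreading model can have an equivalence constant larger than $D$, and the norm of Theorem 2 attains this bound for all its spreading models simultaneously. The conclusion of Theorem 2 also holds for the spreading models of every infinite dimensional subspace of $(\ell_p,|\cdot|)$, because these are spreading models of $(\ell_p,|\cdot|)$.

For $\ell_1$ and $c_0$ the answer is the opposite. This is James' argument.

**Proposition 10.** For every equivalent norm $|\cdot|$ on $\ell_1$ (resp. $c_0$), some spreading model is $1$-equivalent to the unit vector basis of $\ell_1$ (resp. $c_0$).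

**Proof.** Let $X_m$ be the space of finitely supported vectors supported in $[m,\infty)$. In both cases we choose $x_1<x_2<\cdots$ inductively. Let $m_1=1$ and, once $x_{k-1}$ is chosen, $m_k=\max(k,1+\max\operatorname{supp}x_{k-1})$; then choose $x_k\in X_{m_k}\subset X_k$ as below. Put $y_k=x_k/|x_k|$. This is a block sequence of the unit vector basis and $|\cdot|$ is equivalent to the original norm, so $(y_k)$ is a $|\cdot|$-normalized basic sequence.

**The case of $\ell_1$: vectors of almost minimal norm.** Let $\lambda_m=\inf\{|x|:x\in X_m,\|x\|_1=1\}$. These numbers increase to some $\lambda\in(0,\infty)$ because $|\cdot|$ is equivalent to $\|\cdot\|_1$. Choose $x_k\in X_{m_k}$ with $\|x_k\|_1=1$ and $|x_k|\le\lambda_{m_k}+\frac1k\le\lambda+\frac1k$. A finite sum $\sum_{k\ge m}a_ky_k$ lies in $X_m$ and has $\ell_1$-norm $\sum|a_k|/|x_k|$, so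
$$\sum_{k\ge m}|a_k|\ge\Big|\sum_{k\ge m}a_ky_k\Big|\ge\lambda_m\sum_{k\ge m}\frac{|a_k|}{|x_k|}\ge\frac{\lambda_m}{\lambda+1/m}\sum_{k\ge m}|a_k|.$$
The last factor tends to $1$ as $m\to\infty$. So $(y_k)$ generates a spreading model isometric to the $\ell_1$ basis.

**The case of $c_0$: vectors of almost maximal norm.** Let $\lambda_m=\sup\{|x|:x\in X_m,\|x\|_\infty=1\}$. These numbers decrease to some $\lambda\in(0,\infty)$. Choose $x_k\in X_{m_k}$ with $\|x_k\|_\infty=1$ and $|x_k|\ge\lambda_{m_k}(1-\frac1{2k})\ge\lambda(1-\frac1{2k})$. A finite sum $\sum_{k\ge m}a_ky_k$ lies in $X_m$ and has sup norm $\max|a_k|/|x_k|$, so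
$$\Big|\sum_{k\ge m}a_ky_k\Big|\le\lambda_m\max_{k\ge m}\frac{|a_k|}{|x_k|}\le\kappa_m\max_{k\ge m}|a_k|,\qquad\kappa_m=\frac{\lambda_m}{\lambda(1-\frac1{2m})}\to1.$$
For the lower bound let $\max_k|a_k|=|a_j|=1$, $w=\sum_{k\ge m}a_ky_k$ and $w'=2a_jy_j-w$. The coefficients of $w'$ have the same moduli as those of $w$, so $|w'|\le\kappa_m$. Since $w+w'=2a_jy_j$ has norm $2$, $|w|\ge2-|w'|\ge2-\kappa_m\to1$. So $(y_k)$ generates a spreading model isometric to the $c_0$ basis. $\square$

Consequently, among the spaces $\ell_p$ ($1\le p<\infty$) and $c_0$, the property asked for in (Q5) holds for every $K$ exactly when $1<p<\infty$; for $\ell_1$ and $c_0$ it already fails for $K=1$.
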